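# Boundedness of the extremal solution of an exponential boundary reaction in dimensions $N\le 9$

## 1. Arbitrary flat reaction surfaces in dimensions $N\le 9$

Write $\mathbb R^N_+=\{x\in\mathbb R^N:x_N>0\}$. For a bounded domain $\Omega$ whose boundary is split into a reaction part $\Gamma_1$ and an absorbing part $\Gamma_2$, and for $\lambda>0$, consider
$$\Delta u=0\ \text{ in }\Omega,\qquad \frac{\partial u}{\partial\nu}=\lambda e^u\ \text{ on }\Gamma_1,\qquad u=0\ \text{ on }\Gamma_2, \tag{1}$$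
with $\nu$ the outward unit normal.

**Theorem 1.** Let $N\le 9$ and $f(u)=e^u$. Let $\Omega\subset\mathbb R^N_+$ be a smooth bounded domain with $\partial\Omega=\Gamma_1\cup\Gamma_2$, where $\Gamma_1\subset\partial\mathbb R^N_+$ and $\Gamma_2\subset\mathbb R^N_+$ are nonempty surfaces separated by a smooth interface, and $\Gamma_1$ has nonempty interior in $\partial\mathbb R^N_+$. Then there is a constant $C$, independent of $\lambda\in(0,\lambda^*)$, with $\sup_\Omega u_\lambda\le C$. Hence $u^*=\lim_{\lambda\uparrow\lambda^*}u_\lambda\in L^\infty(\Omega)$.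

The symbols $\lambda^*$, $u_\lambda$, $u^*$ refer to the following facts, which we take as given. There is an extremal parameter $\lambda^*\in(0,\infty)$ such that (1) has a minimal classical solution $u_\lambda$ for $0<\lambda<\lambda^*$ and no solution for $\lambda>\lambda^*$. The $u_\lambda$ increase with $\lambda$, and their limit $u^*$, the extremal solution, is a weak solution for $\lambda=\lambda^*$. Each $u_\lambda$ with $\lambda<\lambda^*$ is bounded. The question is whether the bound survives the limit $\lambda\uparrow\lambda^*$.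

The paper "The Extremal Solution Of A Boundary Reaction Problem" proves two results that frame the question. Its Theorem 1.5 gives $u^*\in L^\infty(\Omega)$ for $f(u)=e^u$ and $N\le 9$ if $\Omega\subset\mathbb R^N_+$ is open and bounded and

(i) $\partial\Omega=\Gamma_1\cup\Gamma_2$ with $\Gamma_1\subset\partial\mathbb R^N_+$ and $\Gamma_2\subset\mathbb R^N_+$;

(ii) $\Omega$ is symmetric with respect to the hyperplanes $x_1=0,\dots,x_{N-1}=0$;

(iii) $\Omega$ is convex with respect to all directions $x_1,\dots,x_{N-1}$.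

Its Proposition 1.7 drops (ii) and (iii) for smooth bounded domains, at the price $N<6$. Open Problem 1 of the paper asks whether Theorem 1.5 holds in any smooth bounded domain $\Omega\subset\mathbb R^N_+$ whose boundary is split as in (i). Theorem 1 answers it: yes.

Two complements are proved at the end. Theorem 2 (Section 10) allows $\Gamma_1$ to be curved. Theorem 3 (Section 11) shows that $9$ cannot be increased in Theorem 1.5 as literally stated.

**Precise reading of the hypotheses.** $\partial\Omega=\Gamma_1\cup\Sigma\cup\Gamma_2$ is a disjoint union. $\Gamma_1$ is relatively open in $\partial\mathbb R^N_+$. The interface $\Sigma=\overline{\Gamma_1}\cap\overline{\Gamma_2}$ is the relative boundary of $\Gamma_1$ in $\partial\mathbb R^N_+$; it is a compact smooth hypersurface of $\partial\mathbb R^N_+$ with $\Gamma_1$ locally on one side. And $\Gamma_2\subset\mathbb R^N_+$.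

**Definition (classical solution).** A classical solution is a function $u\in C^2(\Omega)\cap C^1(\Omega\cup\Gamma_1)\cap C(\overline\Omega)$ satisfying (1), with $u=0$ on $\Gamma_2\cup\Sigma$. Here $C^1(\Omega\cup\Gamma_1)$ means that $u$ and $\nabla u$ extend continuously to $\Omega\cup\Gamma_1$; no regularity of $\nabla u$ at $\Sigma$ is assumed.

**Notation.** Put $n=N-1$ and identify $\partial\mathbb R^N_+$ with $\mathbb R^n$. Let $S_+=\{|x|=1,\ x_N>0\}$, so $\partial S_+\cong S^{n-1}$. For $y\in\partial\mathbb R^N_+$ let $B_r^+(y)=B_r(y)\cap\mathbb R^N_+$ and $T_r(y)=B_r(y)\cap\partial\mathbb R^N_+$. Finally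
$$a=\frac{N-2}2=\frac{n-1}2 .$$
$C$ denotes constants that do not depend on $\lambda\in(0,\lambda^*)$ nor on the points $x_0,y_0$ that will appear.

## 2. The case $N=1$ and a logarithmic profile

**One dimension, by hand.** Let $\Omega=(0,\ell)$, $\Gamma_1=\{0\}$, $\Gamma_2=\{\ell\}$. Harmonic functions are affine, so $u(x)=m(1-x/\ell)$. The condition at $0$ is $-u'(0)=m/\ell=\lambda e^m$, that is, $me^{-m}=\lambda\ell$. The function $m\mapsto me^{-m}$ increases on $[0,1]$ up to $1/e$ and decreases afterwards. So $\lambda^*=1/(e\ell)$, the minimal solution is the one with $m\le1$, and $\sup u_\lambda\le1$ for all $\lambda<\lambda^*$. This is Theorem 1 for $N=1$. The second solution, with $m>1$, blows up as $\lambda\downarrow0$: the equation alone gives no uniform bound, and minimality must be used.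

**What an unbounded solution can look like.** Let $N\ge3$. We look for a solution with a logarithmic singularity at $0\in\partial\mathbb R^N_+$, of the form $u_s(x)=-\log|x|+G(s)$ with $s=x_N/|x|$. For a function of $s$ the Laplace–Beltrami operator of the $n$-dimensional sphere is
$$\Delta_SG=(1-s^2)G''-nsG'=(1-s^2)^{1-\frac n2}\big((1-s^2)^{\frac n2}G'\big)' .$$
Since $\Delta(-\log|x|)=-(N-2)|x|^{-2}=-(n-1)|x|^{-2}$ and $\Delta (G(x/|x|))=|x|^{-2}\Delta_SG$, harmonicity of $u_s$ means $\Delta_SG=n-1$. Define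
$$G'(s)=-(n-1)(1-s^2)^{-\frac n2}\int_s^1(1-t^2)^{\frac{n-2}2}dt,\qquad G(s)=\int_0^sG' .\tag{2}$$
Then $\Delta_SG=n-1$ and $G(0)=0$. The substitution $t=1-(1-s)\sigma$ gives
$$G'(s)=-(n-1)(1+s)^{-\frac n2}\int_0^1\sigma^{\frac n2-1}\big(2-(1-s)\sigma\big)^{\frac n2-1}d\sigma,$$
which is smooth on $[0,1]$. So $G$ is smooth on $\overline{S_+}$, vanishes on $\partial S_+$ and is negative inside. The outer conormal derivative of $G$ on $\partial S_+$ is the constant $-G'(0)$, and the divergence theorem on $S_+$ gives $-G'(0)|S^{n-1}|=\int_{S_+}\Delta_SG=(n-1)|S_+|$. Hence $-G'(0)=A$, where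
$$A:=\frac{(n-1)|S_+|}{|S^{n-1}|}. \tag{3}$$
On $\partial\mathbb R^N_+\setminus\{0\}$ we get $\partial_\nu u_s=A/|x|=Ae^{u_s}$. So $u_s$ is a singular solution with $\lambda=A$. For example, $N=4$ gives $n=3$ and $A=2\int_0^1\sqrt{1-t^2}\,dt=\frac\pi2$.

Minimal solutions satisfy a stability inequality (Lemma 1). For $u_s$ it would read $A\int\varphi^2/|x|\le\int|\nabla\varphi|^2$, an inequality between a boundary and an interior integral. Its best constant is a number $H$ computed in Section 7, and $H<A$ exactly when $N\le9$ (for $N\ge3$). The task is to turn this comparison into a bound in a domain about which nothing is known.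

## 3. Half-balls at $\Gamma_1$ and integration by parts

In Sections 3–9, $N\ge3$. Put $d(y)=\operatorname{dist}(y,\Sigma)$; note $\Sigma\neq\emptyset$, because $\Gamma_1$ is a bounded nonempty open subset of $\mathbb R^n$. This section collects three geometric facts and the weak form of the equation.

**(G1)** *$\Gamma_2\cup\Sigma$ is closed. For $y\in\Gamma_1$ and $\rho=\operatorname{dist}(y,\Gamma_2\cup\Sigma)>0$ we have $T_\rho(y)\subset\Gamma_1$ and $B^+_\rho(y)\subset\Omega$. In particular $\Omega\cup\Gamma_1$ is relatively open in $\overline{\mathbb R^N_+}$.*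

Let $y\in\Gamma_1$. Since $y\notin\Sigma=\overline{\Gamma_1}\cap\overline{\Gamma_2}$, a small ball $B_{\rho'}(y)$ misses $\Gamma_2$. Shrinking it, $T_{\rho'}(y)\subset\Gamma_1$, so the ball also misses $\Sigma\subset\partial\mathbb R^N_+$. Thus $\Gamma_1$ is open in $\partial\Omega$ and $\Gamma_2\cup\Sigma$ is closed. Now let $\rho$ be the distance. The connected set $T_\rho(y)$ contains $y\in\Gamma_1$ and misses the relative boundary $\Sigma$ of $\Gamma_1$, so it lies in $\Gamma_1$. The connected set $B^+_\rho(y)$ misses $\partial\Omega$; it contains points of $\Omega$, because $y\in\partial\Omega$ and $\Omega\subset\mathbb R^N_+$. So it lies in $\Omega$.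

**(G2)** *There is $r_0>0$ such that for each $x_0\in\Sigma$ there is a unit vector $e\in\mathbb R^n$ with $x_0+r\omega\notin\Gamma_1$ whenever $0<r<r_0$, $\omega\in S^{n-1}$, $\omega\cdot e>\frac12$.*

By compactness and smoothness of $\Sigma$ there are $\rho,K>0$ such that for each $x_0\in\Sigma$, in coordinates $(y'',y_n)$ of $\mathbb R^n$ centered at $x_0$ with $y_n$-axis along a suitable unit normal $e$, the set $\Gamma_1$ is $\{y_n<h(y'')\}$ in the ball of radius $\rho$, with $h(0)=0$, $\nabla h(0)=0$, $|h(y'')|\le K|y''|^2$. If $y=r\omega$ with $\omega\cdot e>\frac12$, then $y_n>\frac r2\ge Kr^2\ge h(y'')$ as soon as $r<r_0:=\min\{\rho,\frac1{2K}\}$.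

**(G3)** *There is $c_0\in(0,1]$ with $B^+_{c_0d(y)}(y)\subset\Omega$ and $T_{d(y)}(y)\subset\Gamma_1$ for all $y\in\Gamma_1$.*

So $\Omega$ contains a half-ball at $y$ of size comparable to the distance to the interface. The second claim follows as in (G1): $T_{d(y)}(y)$ is connected, contains $y$ and misses $\Sigma$. For the first, let $x_0\in\Sigma$. The function $x_N\ge0$ attains its minimum over $\overline\Omega$ at $x_0$, so the tangent plane of $\partial\Omega$ at $x_0$ is $\partial\mathbb R^N_+$; the inner normal is $e_N$, since otherwise $x_0-te_N\in\Omega$ for small $t>0$. By compactness there is $\rho_0>0$ such that for all $x_0\in\Sigma$, in the cylinder $\{|x'-x_0'|<\rho_0,\ |x_N|<\rho_0\}$, we have $\Omega=\{x_N>\varphi(x')\}$ and $\partial\Omega=\operatorname{graph}\varphi$. Suppose $d(y)<\rho_0/2$ and choose $x_0\in\Sigma$ with $|y-x_0|=d(y)$. Points of $T_{d(y)}(y)$ lie in $\Gamma_1\subset\partial\Omega$ and in this cylinder, so $\varphi=0$ there, and therefore $B^+_{d(y)}(y)\subset\Omega$.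 The remaining set $\{y\in\Gamma_1:d(y)\ge\rho_0/2\}$ is compact (its limit points lie in $\Gamma_1\cup\Sigma$ and not on $\Sigma$) and disjoint from the closed set $\Gamma_2\cup\Sigma$. So on it $\operatorname{dist}(y,\Gamma_2\cup\Sigma)\ge\rho_1>0$, and (G1) gives the claim with $c_0=\min\{1,\rho_1/\operatorname{diam}\Omega\}$.

**(W) Weak form.** *If $w\in C^2(\Omega)\cap C^1(\Omega\cup\Gamma_1)$ is harmonic and $\chi$ is Lipschitz with compact support in $\Omega\cup\Gamma_1$, then*
$$\int_\Omega\nabla w\cdot\nabla\chi=\int_{\Gamma_1}w_\nu\,\chi .\tag{4}$$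

For $h>0$ the set $\operatorname{supp}\chi\cap\{x_N\ge h\}$ is a compact subset of $\Omega$. The divergence theorem for the Lipschitz field $\chi\nabla w$, extended by $0$, gives $\int_{\{x_N>h\}}\nabla w\cdot\nabla\chi=-\int_{\{x_N=h\}}\chi\,\partial_Nw$. The extended field is continuous on $\overline{\mathbb R^N_+}$ with compact support, and $\nabla w\cdot\nabla \chi$ is bounded. Let $h\downarrow0$.

**Sign, maximum and truncation.** Write $u=u_\lambda$. The minimum of $u$ over $\overline\Omega$ is attained on $\partial\Omega$, and not on $\Gamma_1$, because $u_\nu>0$ there while $u_\nu\le0$ at a minimum. So it is attained on $\Gamma_2\cup\Sigma$ and $u\ge0$. Since $u_\nu>0$ on $\Gamma_1$, $u\not\equiv0$; so $\max u>0$ is attained on $\partial\Omega$, hence **on $\Gamma_1$**. For $\varepsilon\in(0,1]$ put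
$$u_\varepsilon=(u-\varepsilon)^+ .$$
Since $u$ is continuous and vanishes on $\Gamma_2\cup\Sigma$, $\operatorname{supp}u_\varepsilon$ is a compact subset of $\Omega\cup\Gamma_1$. Extended by $0$, $u_\varepsilon$ is locally Lipschitz on $\overline{\mathbb R^N_+}$ (near points of $\Omega\cup\Gamma_1$ because $u$ is $C^1$ there) with compact support, hence Lipschitz, and it vanishes on $\partial\mathbb R^N_+\setminus\Gamma_1$. The truncation gives admissible test functions without any regularity of $u$ at $\Sigma$.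

## 4. Stability of minimal solutions

The next lemma is the only place where minimality enters.

**Lemma 1.** For every Lipschitz $\varphi$ with compact support in $\Omega\cup\Gamma_1$,
$$\lambda\int_{\Gamma_1}e^u\varphi^2\le\int_\Omega|\nabla\varphi|^2 .\tag{5}$$

**Proof.** Take $\lambda'\in(\lambda,\lambda^*)$ and $w=u_{\lambda'}-u_\lambda\ge0$. On $\Gamma_1$ we have $w_\nu=\lambda'e^{u_{\lambda'}}-\lambda e^{u_\lambda}>0$. So $w\not\equiv0$, and $w>0$ in $\Omega$ by the strong maximum principle. Also $w>0$ on $\Gamma_1$: a zero there would be a minimum and force $w_\nu\le0$. By convexity of the exponential, $w_\nu\ge\lambda(e^{u_{\lambda'}}-e^{u_\lambda})\ge\lambda e^{u_\lambda}w$. The function $\varphi^2/w$ is Lipschitz with compact support in $\Omega\cup\Gamma_1$, since $w$ is bounded below on $\operatorname{supp}\varphi$. By (W),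
$$\lambda\int_{\Gamma_1}e^u\varphi^2\le\int_{\Gamma_1}\frac{w_\nu}w\varphi^2=\int_\Omega\Big(2\frac\varphi w\nabla w\cdot\nabla\varphi-\frac{\varphi^2}{w^2}|\nabla w|^2\Big)\le\int_\Omega|\nabla\varphi|^2,$$
the last step because $|\nabla\varphi-\frac\varphi w\nabla w|^2\ge0$. $\square$

## 5. Exponential test functions and the range $N<6$

The first thing to try is to insert exponentials of $u$ in (5). Let $0<\alpha<2$ and $v=u_\varepsilon$. Testing the equation with $e^{2\alpha v}-1$ in (W) gives $2\alpha\int e^{2\alpha v}|\nabla v|^2=\lambda\int_{\Gamma_1}e^u(e^{2\alpha v}-1)$. Stability with $\varphi=e^{\alpha v}-1$ gives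
$$\lambda\int_{\Gamma_1}e^u(e^{\alpha v}-1)^2\le\alpha^2\int e^{2\alpha v}|\nabla v|^2=\frac\alpha2\,\lambda\int_{\Gamma_1}e^u(e^{2\alpha v}-1).$$
Expanding the square, $\big(1-\frac\alpha2\big)\lambda\int_{\Gamma_1}e^ue^{2\alpha v}\le2\lambda\int_{\Gamma_1}e^ue^{\alpha v}$. Choose $K$ such that $2e^{\alpha v}\le\frac12(1-\frac\alpha2)e^{2\alpha v}$ for $v\ge K$. Where $v<K$ we have $u\le K+1$, so $e^ue^{\alpha v}\le e^{K+1+\alpha K}$. Absorbing and letting $\varepsilon\to0$,
$$\lambda\int_{\Gamma_1}e^{(2\alpha+1)u}\le C_\alpha .$$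
So $g=\lambda e^u$ is bounded in $L^p(\Gamma_1)$, uniformly in $\lambda$, for every $p=2\alpha+1<5$.

In Section 9 we shall prove, at a maximum point $y_0\in\Gamma_1$ of $u$ and with a suitable $R>0$,
$$(n-1)|S_+|\,u(y_0)\le\int_{T_R(y_0)}g(z)|z-y_0|^{1-n}dz+C .\tag{6}$$
By Hölder's inequality the integral is at most $C\|g\|_{L^p}$ if $(n-1)p'<n$, that is, if $p>n$. With $p<5$ this gives a bound for $n<5$, that is, for $N<6$, the range of Proposition 1.7.

Here the approach stops. At $\alpha=2$ the factor $1-\frac\alpha2$ vanishes, so $p$ stays below $5$; and for $n\ge5$ the function $1/|z|$ on $T_1(0)$, which is the trace of $e^{u_s}$, belongs to $L^p$ for all $p<5$. Bounds in these spaces alone cannot exclude the profile of Section 2.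

## 6. The potential at the maximum: from the radial weight to the angular profile

Instead of estimating norms of $g$ and then the integral in (6), we estimate that integral directly by stability. The kernel $|z-y_0|^{1-n}$ is the square of $|z-y_0|^{-a}$, so (5) applies with a test function $\varphi$ whose square on the boundary is the kernel, suitably cut off.

The inner cutoff has a natural scale. Let $\hat M=g(y_0)=\max_{\Gamma_1}g$. On $T_\tau(y_0)$ with $\tau\le1/\hat M$, the crude bound $g\le\hat M$ gives a contribution at most $\hat M|S^{n-1}|\tau\le|S^{n-1}|$. Between $\tau\approx1/\hat M$ and $R$ there are $\log(R/\tau)\approx\log(R\hat M)\le u(y_0)+C$ logarithmic scales. If stability costs at most $E$ per unit of $\log|z-y_0|$, then (6) becomes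
$$(n-1)|S_+|\,u(y_0)\le E\,u(y_0)+C,$$
and everything depends on whether $E<(n-1)|S_+|$.

**The radial weight.** With $\varphi=|x-y_0|^{-a}\zeta(\log|x-y_0|)$, polar coordinates and $r^{N-1}r^{-2a-2}dr=dr/r=dt$ give $\int_{\mathbb R^N_+}|\nabla\varphi|^2=|S_+|\int(\zeta'-a\zeta)^2dt=|S_+|\int(a^2\zeta^2+\zeta'^2)dt$. So $E=a^2|S_+|$ and $E/((n-1)|S_+|)=\frac{n-1}4$, which is below $1$ only for $n<5$. This is the range $N<6$ again. The loss is now visible: $\varphi$ needs to equal $|x-y_0|^{-a}$ only on the boundary, and inside the half-space we may choose a cheaper extension.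

**The cheapest angular extension.** For $\varphi=|x-y_0|^{-a}f(\omega)\zeta$ with $f=1$ on $\partial S_+$, the cost per unit of $t$ is $\int_{S_+}(|\nabla f|^2+a^2f^2)$. Suppose $\Delta_S\psi=a^2\psi$ on $S_+$ and $\psi=1$ on $\partial S_+$. If $f=\psi+h$ with $h=0$ on $\partial S_+$, the cross term is $2\int(\nabla\psi\cdot\nabla h+a^2\psi h)=0$, so
$$\int_{S_+}(|\nabla f|^2+a^2f^2)=\int_{S_+}(|\nabla\psi|^2+a^2\psi^2)+\int_{S_+}(|\nabla h|^2+a^2h^2).$$
Thus $\psi$ is optimal. The function $|x|^{-a}\psi$ is harmonic, since $\Delta(|x|^{-a}\psi)=|x|^{-a-2}\big(a(a+1)-na+a^2\big)\psi=0$ because $n=2a+1$. The next section computes its cost.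

One obstacle remains, in (6) itself. Green's formula on a half-ball of radius $R$ leaves an error of order $R^{-N}\int_{B_R(y_0)}u$. Nothing prevents $y_0$ from approaching $\Sigma$ as $\lambda\uparrow\lambda^*$, and then $R\to0$. An $L^2$ bound for $u$ gives only $R^{-N/2}$. Section 8 removes this obstacle with the Dirichlet condition on the other side of $\Sigma$.

## 7. The constants $H$ and $A$

Recall the hypergeometric series $F(\alpha,\beta;\gamma;z)=\sum_k\frac{(\alpha)_k(\beta)_k}{(\gamma)_k\,k!}z^k$, where $(\alpha)_k=\alpha(\alpha+1)\cdots(\alpha+k-1)$. It converges for $|z|<1$, solves $z(1-z)F''+(\gamma-(\alpha+\beta+1)z)F'-\alpha\beta F=0$, and satisfies $\frac d{dz}F(\alpha,\beta;\gamma;z)=\frac{\alpha\beta}\gamma F(\alpha+1,\beta+1;\gamma+1;z)$. Gauss's second summation theorem states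
$$F\Big(\alpha,\beta;\frac{\alpha+\beta+1}2;\frac12\Big)=\frac{\sqrt\pi\,\Gamma(\frac{\alpha+\beta+1}2)}{\Gamma(\frac{\alpha+1}2)\Gamma(\frac{\beta+1}2)} .$$

**Lemma 2.** Let $s=x_N/|x|$ and $\psi(s)=F(a,a;\frac n2;\frac{1-s}2)/F(a,a;\frac n2;\frac12)$. Then $\psi$ is positive and smooth on $\overline{S_+}$, $\Delta_S\psi=a^2\psi$, and $\psi=1$ on $\partial S_+$. With $H=-\psi'(0)$, the outer conormal derivative of $\psi$ on $\partial S_+$,
$$\int_{S_+}\big(|\nabla\psi|^2+a^2\psi^2\big)=H|S^{n-1}|,\qquad H=\frac{2\,\Gamma(\frac{n+1}4)^2}{\Gamma(\frac{n-1}4)^2} .\tag{7}$$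
Moreover $A=\sqrt\pi\,\Gamma(\frac n2)/\Gamma(\frac{n-1}2)$.

**Proof.** With $z=\frac{1-s}2$ we have $z(1-z)=\frac{1-s^2}4$ and $\frac d{dz}=-2\frac d{ds}$. For $\alpha=\beta=a$, $\gamma=\frac n2$ and $2a+1=n$, the coefficient $\gamma-(\alpha+\beta+1)z$ equals $\frac{ns}2$. So the hypergeometric equation becomes $(1-s^2)\psi''-ns\psi'=a^2\psi$, that is, $\Delta_S\psi=a^2\psi$. On $\overline{S_+}$ we have $z\in[0,\frac12]$, inside the disk of convergence, and the series has positive coefficients; so $\psi$ is smooth and positive. Multiplying the equation by $\psi$ and integrating over $S_+$ gives $\int(|\nabla\psi|^2+a^2\psi^2)=\int_{\partial S_+}\psi\,\partial_\nu\psi=H|S^{n-1}|$.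

Since $\frac n2=a+\frac12$, the derivative formula and Gauss's theorem, used for $(a,a)$ and $(a+1,a+1)$, give
$$H=\frac12\cdot\frac{a^2}{a+\frac12}\cdot\frac{F(a+1,a+1;a+\frac32;\frac12)}{F(a,a;a+\frac12;\frac12)}=\frac12\cdot\frac{a^2}{a+\frac12}\cdot\frac{\Gamma(a+\frac32)\,\Gamma(\frac{a+1}2)^2}{\Gamma(a+\frac12)\,\Gamma(\frac a2+1)^2}=\frac{a^2}2\cdot\frac{\Gamma(\frac{a+1}2)^2}{\Gamma(\frac a2+1)^2} .$$
With $\Gamma(\frac a2+1)=\frac a2\Gamma(\frac a2)$ this is $2\Gamma(\frac{a+1}2)^2/\Gamma(\frac a2)^2$, as claimed. For $A$, insert $|S_+|=\pi^{\frac{n+1}2}/\Gamma(\frac{n+1}2)$, $|S^{n-1}|=2\pi^{\frac n2}/\Gamma(\frac n2)$ and $\Gamma(\frac{n+1}2)=\frac{n-1}2\Gamma(\frac{n-1}2)$ in (3). $\square$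

For example, let $N=4$, so $n=3$, $a=1$, and write $s=\cos\vartheta$. Then $\psi=\frac2\pi\cdot\frac\vartheta{\sin\vartheta}$: on the three-sphere $\Delta_S\psi=\frac1{\sin\vartheta}\big((\psi\sin\vartheta)''+\psi\sin\vartheta\big)=\psi$, and $\psi=1$ at $\vartheta=\frac\pi2$. Its derivative in $\vartheta$ at $\frac\pi2$ is $\frac2\pi$, which is $H$; the formula (7) gives $2\Gamma(1)^2/\Gamma(\frac12)^2=\frac2\pi$ too. For odd $n$ all values are elementary:

| $N$ | $n$ | $H$ | $A$ |
|---|---|---|---|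
| $4$ | $3$ | $2/\pi$ | $\pi/2$ |
| $6$ | $5$ | $\pi/2$ | $3\pi/4$ |
| $8$ | $7$ | $8/\pi$ | $15\pi/16$ |
| $10$ | $9$ | $36\pi/32$ | $35\pi/32$ |

At $N=10$ the order is reversed, with ratio $36/35$.

**Lemma 3.** $H<A$ if $3\le N\le9$, and $H>A$ if $N\ge10$.

**Proof.** The first step bounds the quotients $\Gamma(t+\frac12)/\Gamma(t)$. For $x>-\frac14$ let $q(x)=\frac{\Gamma(x+1)^2}{(x+1/4)\,\Gamma(x+1/2)^2}$. Then
$$\frac{q(x+1)}{q(x)}=\frac{(x+1)^2(x+\frac14)}{(x+\frac12)^2(x+\frac54)}=\frac{x^3+\frac94x^2+\frac32x+\frac14}{x^3+\frac94x^2+\frac32x+\frac5{16}}<1 .$$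
By Stirling's formula $q(x+k)\to1$ as $k\to\infty$. A strictly decreasing sequence with limit $1$ stays above $1$, so $q(x)>1$. Taking $x=t$ and $x=t-\frac12$,
$$\frac{\Gamma(t+\frac12)}{\Gamma(t)}<\frac t{\sqrt{t+1/4}}\quad(t>0),\qquad\frac{\Gamma(t+\frac12)}{\Gamma(t)}>\sqrt{t-\tfrac14}\quad(t>\tfrac14).\tag{8}$$
Now use (8) with $t=\frac{n-1}4$ for $H$ and $t=\frac{n-1}2$ for $A$.

*Case $2\le n\le8$.* We get $H<\frac{(n-1)^2}{2n}$ and $A>\frac12\sqrt{\pi(2n-3)}$. So $H<A$ follows from $(n-1)^4<\pi n^2(2n-3)$. For $n=2,\dots,8$ the left sides are $1,16,81,256,625,1296,2401$, and the numbers $3n^2(2n-3)$ are $12,81,240,525,972,1617,2496$.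

*Case $n\ge9$.* We get $H>\frac{n-2}2$ and $A^2<\frac{\pi(n-1)^2}{2n-1}$. So $H>A$ follows from $\big(\frac{n-2}{n-1}\big)^2(2n-1)\ge4\pi$. The left side increases in $n$, and at $n=9$ it equals $\frac{49\cdot17}{64}>13>4\pi$. $\square$

**Lemma 4.** Let $y_0\in\partial\mathbb R^N_+$ and let $\zeta$ be Lipschitz with compact support in $\mathbb R$. For $\varphi(x)=|x-y_0|^{-a}\,\psi\big(\frac{x_N}{|x-y_0|}\big)\,\zeta(\log|x-y_0|)$,
$$\int_{\mathbb R^N_+}|\nabla\varphi|^2=H|S^{n-1}|\int\zeta^2dt+\Big(\int_{S_+}\psi^2\Big)\int\zeta'^2dt,\qquad\varphi^2=|z-y_0|^{1-n}\zeta^2\ \text{ on }\partial\mathbb R^N_+ .$$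

**Proof.** With $t=\log r$ and $r^{N-1}r^{-2a-2}dr=dt$ we have $\int|\nabla\varphi|^2=\int\big[(\zeta'-a\zeta)^2\int_{S_+}\psi^2+\zeta^2\int_{S_+}|\nabla\psi|^2\big]dt$. Expand the square, use $\int\zeta\zeta'=0$, and insert (7). On the boundary $\psi=1$ and $2a=n-1$. $\square$

So the cost per unit of $t$ is $E=H|S^{n-1}|$, and $E<(n-1)|S_+|$ means exactly $H<A$.

## 8. Weighted energy and the decay of $u$ at the interface

The first lemma turns stability into an inequality with weights in which the constant in front of the main term is almost $1$.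

**Lemma 5.** For each $\delta\in(0,1]$ there is $C_\delta$, independent of $\varepsilon$, such that with $v=u_\varepsilon$, for all $\eta$ Lipschitz on a neighborhood of $\operatorname{supp}v$,
$$\int_\Omega|\nabla(v\eta)|^2\le(1+\delta)\int_\Omega v^2|\nabla\eta|^2+C_\delta\int_{\Gamma_1\cap\operatorname{supp}v}\eta^2 .\tag{9}$$
Moreover $\int_\Omega u^2\le C$.

**Proof.** Test the equation with $v\eta^2$ in (W). Almost everywhere
$$\nabla u\cdot\nabla(v\eta^2)=\nabla v\cdot\nabla(v\eta^2)=\eta^2|\nabla v|^2+2v\eta\nabla v\cdot\nabla\eta=|\nabla(v\eta)|^2-v^2|\nabla\eta|^2 ,$$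
so
$$\int|\nabla(v\eta)|^2=\lambda\int_{\Gamma_1}e^uv\eta^2+\int v^2|\nabla\eta|^2 .\tag{10}$$
Lemma 1 with $\varphi=v\eta$ gives $\lambda\int_{\Gamma_1}e^uv^2\eta^2\le\int|\nabla(v\eta)|^2$. Combined with (10),
$$\lambda\int_{\Gamma_1}e^u(v^2-v)\eta^2\le\int_\Omega v^2|\nabla\eta|^2 .$$
Let $K=1+\frac1\delta$. If $v\ge K$, then $\delta(v-1)\ge1$, so $v\le\delta(v^2-v)$. If $v<K$, then $u\le K+1$ and $v-\delta(v^2-v)\le(1+\delta)v\le2K$. So in all cases $e^uv\le\delta e^u(v^2-v)+2Ke^{K+1}$. Inserting this in the first term on the right of (10), which is an integral over $\Gamma_1\cap\operatorname{supp}v$, and using $\lambda\le\lambda^*$, we get (9).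

With $\eta\equiv1$, (9) gives $\int|\nabla v|^2\le C$. The zero extension of $v$ to $\mathbb R^N_+$ vanishes for $x_1$ outside an interval of length $\operatorname{diam}\Omega$, so the one-dimensional Poincaré inequality gives $\int v^2\le C$. Let $\varepsilon\to0$. $\square$

Now center the weight $|x-x_0|^{-a}$ at a point $x_0\in\Sigma$. In (9) it produces $(1+\delta)a^2\int v^2|x-x_0|^{-2a-2}$ on the right. On the left, the Hardy inequality alone gives back the constant $a^2$, which is not enough to absorb. The Dirichlet condition supplies the missing positive amount.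

**Lemma 6.** $\int_{\Omega\cap B_r(x_0)}u^2\le Cr^N$ for all $x_0\in\Sigma$ and $0<r\le r_0/2$.

**Proof.** **Step 1: a Hardy inequality with a gain.** Let $e$ be as in (G2), $Z=\{\omega\in\partial S_+:\omega\cdot e>\frac12\}$ and
$$\mu=\inf\Big\{\int_{S_+}|\nabla f|^2:\ f\in H^1(S_+),\ f=0\text{ on }Z,\ \int_{S_+}f^2=1\Big\} .$$
By compactness of $H^1(S_+)\subset L^2(S_+)$ the infimum is attained. If $\mu=0$, the minimizer would be a nonzero constant, which does not vanish on $Z$. So $\mu>0$, and by rotation invariance $\mu$ does not depend on $e$.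

Let $w$ be Lipschitz on $\overline{\mathbb R^N_+}$ with compact support in $B_{r_0}(x_0)\setminus\{x_0\}$ and $w=0$ on $\partial\mathbb R^N_+\setminus\Gamma_1$. By (G2), $w(x_0+r\,\cdot)=0$ on $Z$ for $0<r<r_0$. Hence $\int_{S_+}|\nabla_Sw(x_0+r\,\cdot)|^2\ge\mu\int_{S_+}w(x_0+r\,\cdot)^2$. On each ray, writing $w=r^{-a}k(\log r)$ with $k$ compactly supported,
$$\int_0^\infty w_r^2\,r^{N-1}dr=\int(k'-ak)^2dt=\int(k'^2+a^2k^2)dt\ge a^2\int_0^\infty w^2r^{N-3}dr .$$
Since $|\nabla w|^2=w_r^2+r^{-2}|\nabla_Sw|^2$, adding the two contributions gives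
$$\int_{\mathbb R^N_+}|\nabla w|^2\ge(a^2+\mu)\int_{\mathbb R^N_+}\frac{w^2}{|x-x_0|^2} .\tag{11}$$

**Step 2: absorption.** Fix $\delta\in(0,1]$ with $(1+\delta)^2a^2<a^2+\mu$. Let $\chi$ be a smooth cutoff with $\chi=1$ on $B_{r_0/2}(x_0)$ and compact support in $B_{r_0}(x_0)$, the translate of a fixed one. Put $\eta=|x-x_0|^{-a}\chi$, $v=u_\varepsilon$, $w=v\eta$. Since $v=0$ near $x_0$, these are admissible in (9) and (11). With
$$|\nabla\eta|^2\le(1+\delta)a^2|x-x_0|^{-2a-2}\chi^2+C|x-x_0|^{-2a}|\nabla\chi|^2$$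
and $2a=n-1$, (11) and (9) give
$$(a^2+\mu)\int\frac{w^2}{|x-x_0|^2}\le(1+\delta)^2a^2\int\frac{w^2}{|x-x_0|^2}+C\int_\Omega u^2+C\int_{T_{r_0}(x_0)}|z-x_0|^{1-n}dz .$$
All terms are finite, because $v$ vanishes near $x_0$. The last two are bounded by $C$: the first of them by Lemma 5, the second because it equals $C|S^{n-1}|r_0$. So $\int w^2|x-x_0|^{-2}\le C$ uniformly in $\varepsilon$.

**Step 3: conclusion.** Since $2a+2=N$, letting $\varepsilon\to0$ gives $\int_{\Omega\cap B_{r_0/2}(x_0)}u^2|x-x_0|^{-N}\le C$. On $B_r(x_0)$ the weight is at least $r^{-N}$. $\square$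

## 9. Proof of Theorem 1 for $3\le N\le9$

Let $y_0\in\Gamma_1$ with $u(y_0)=\max_{\overline\Omega}u$ (Section 3). Put $g=\lambda e^u$, $\hat M=g(y_0)=\max_{\Gamma_1}g$, $d=d(y_0)$, $R=c_0d/4$. By (G3), $\overline{B^+_{2R}(y_0)}\subset\Omega\cup\Gamma_1$. Choose $x_0\in\Sigma$ with $|x_0-y_0|=d$.

**Step 1: the mean of $u$ on $B_R(y_0)$.** This step shows
$$\int_{\Omega\cap B_R(y_0)}u\le CR^N, \tag{12}$$
however close $y_0$ is to $\Sigma$. If $2d\le r_0/2$, then $B_R(y_0)\subset B_{2d}(x_0)$, and Lemma 6 gives $\int_{\Omega\cap B_R(y_0)}u^2\le C(2d)^N\le CR^N$. If $2d>r_0/2$, then $R$ is bounded below and $\int_\Omega u^2\le C\le CR^N$. In both cases apply the Cauchy–Schwarz inequality on $B_R(y_0)$.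

**Step 2: Green's formula at $y_0$.** This step proves (6). Let $k(x)=|x-y_0|^{2-N}$ and $\eta(x)=\eta_0(|x-y_0|/R)$ with $\eta_0$ smooth, $0\le\eta_0\le1$, $\eta_0=1$ on $[0,\frac12]$, $\eta_0=0$ on $[1,\infty)$. For $0<\epsilon<R/2$ the function $\chi=\min\{k,\epsilon^{2-N}\}\eta$ is Lipschitz with compact support in $\Omega\cup\Gamma_1$ and constant in $B_\epsilon^+(y_0)$. By (W),
$$\int_{\Gamma_1}g\chi=\int_{\mathbb R^N_+\setminus B_\epsilon(y_0)}\nabla u\cdot\nabla(k\eta)=(N-2)\epsilon^{1-N}\int_{\partial B_\epsilon(y_0)\cap\mathbb R^N_+}u\,d\sigma-\int_{\Omega\setminus B_\epsilon(y_0)}u\,\Delta(k\eta) .$$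
The second equality is the divergence theorem for the field $u\nabla(k\eta)$, which is $C^1$ up to the boundary of the half-annulus $B^+_R(y_0)\setminus B_\epsilon(y_0)$. On the flat part $\partial_\nu(k\eta)=0$, because $k\eta$ is radial about $y_0$. On $\partial B_R(y_0)$ the field vanishes. On $\partial B_\epsilon(y_0)$ the outward normal of the half-annulus points to $y_0$ and the normal derivative of $k$ is $(N-2)\epsilon^{1-N}$. Since $k=|z-y_0|^{1-n}$ is integrable on $T_R(y_0)$ and $u$ is continuous, letting $\epsilon\to0$ gives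
$$(N-2)|S_+|\,u(y_0)=\int_{\Gamma_1}k\eta g\,dz+\int_\Omega u\,\Delta(k\eta)\,dx .$$
As $k$ is harmonic away from $y_0$, $\Delta(k\eta)$ is supported in $\overline{B_R(y_0)}\setminus B_{R/2}(y_0)$ and is bounded by $CR^{-N}$. With (12) and $N-2=n-1$ we get (6).

**Step 3: the integral in (6).** This step bounds it by $H|S^{n-1}|u(y_0)+C$. Let $\tau=\min\{1/\hat M,R/e\}$ and split into three zones.

*Zone $|z-y_0|<\tau$.* The contribution is at most $\hat M\int_{T_\tau(y_0)}|z-y_0|^{1-n}dz=\hat M|S^{n-1}|\tau\le|S^{n-1}|$.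

*Zone $R/e<|z-y_0|<R$.* Lemma 1 with a cutoff equal to $1$ on $B_R(y_0)$, with compact support in $B_{2R}(y_0)$ and gradient at most $C/R$, gives
$$\int_{T_R(y_0)}g\le CR^{N-2}=CR^{n-1} .$$
The kernel is at most $(e/R)^{n-1}$ here, so the contribution is at most $C$.

*Zone $\tau\le|z-y_0|\le R/e$.* Apply Lemma 1 to the function $\varphi$ of Lemma 4, with $\zeta=1$ on $[\log\tau,\log(R/e)]$, $\zeta=0$ outside $[\log\tau-1,\log R]$, and $\zeta$ linear in between. The support of $\varphi$ is a compact subset of $\Omega\cup\Gamma_1$ not containing $y_0$. We have $\int\zeta^2\le\log(R/\tau)+C$ and $\int\zeta'^2=2$, so the contribution is at most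
$$\int_{\Gamma_1}g\varphi^2\le\int|\nabla\varphi|^2\le H|S^{n-1}|\log(R/\tau)+C .$$

Finally $\log(R/\tau)=\max\{1,\log(R\hat M)\}$, and $R\hat M=R\lambda e^{u(y_0)}\le Ce^{u(y_0)}$. Hence $\log(R/\tau)\le u(y_0)+C$.

**Step 4: conclusion.** Step 3 and (6) give $(n-1)|S_+|\,u(y_0)\le H|S^{n-1}|\,u(y_0)+C$. Dividing by $(n-1)|S_+|$ and recalling (3),
$$u(y_0)\le\kappa\,u(y_0)+C,\qquad\kappa=\frac HA<1$$
by Lemma 3. So $\max u_\lambda=u(y_0)\le C/(1-\kappa)$, with $C$ independent of $\lambda\in(0,\lambda^*)$. Letting $\lambda\uparrow\lambda^*$, $u^*\in L^\infty(\Omega)$. $\blacksquare$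

The case $N=1$ was done in Section 2. The case $N=2$ is contained in Theorem 2 below. (For $N\le2$ one may also quote Proposition 1.7, which gives $u^*\in L^\infty(\Omega)$, and use $0\le u_\lambda\le u^*$.)

## 10. Curved reaction surfaces, and $N=2$

**Theorem 2.** Let $2\le N\le9$ and $f(u)=e^u$. Let $\Omega\subset\mathbb R^N$ be a bounded domain with smooth boundary, $\partial\Omega=\Gamma_1\cup\Sigma\cup\Gamma_2$ (disjoint), with $\Gamma_i\ne\emptyset$ relatively open in $\partial\Omega$, and $\Sigma$ either empty or a compact smooth $(N-2)$-dimensional submanifold with $\Gamma_1,\Gamma_2$ locally on opposite sides. With $\lambda^*$ and classical minimal solutions $u_\lambda$ as recalled in Section 1, $\sup_{\lambda<\lambda^*}\|u_\lambda\|_{L^\infty(\Omega)}<\infty$, so $u^*\in L^\infty(\Omega)$.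

The domains of Theorem 1 with $N\ge2$ are covered: near a point of $\Sigma$ the boundary is a graph over $\partial\mathbb R^N_+$, its part over one side of $\Sigma$ is $\Gamma_1$, and the part over the other side is neither in $\Gamma_1$ nor in $\Sigma$, hence in $\Gamma_2$.

**Step 1: what carries over.** *The weak form (W) holds.* Decompose $\chi$ by a partition of unity into pieces supported in $\Omega$ or in graph charts $\Omega=\{x_N>\varphi(x')\}$ around points of $\Gamma_1$. In a chart, integrate over $\{x_N>\varphi(x')+h\}$ and let $h\downarrow0$, using that $\nabla w$ is continuous up to $\Gamma_1$. The remarks at the end of Section 3 hold as before: $u\ge0$, $\max u$ is attained on $\Gamma_1$, and $u_\varepsilon$ is Lipschitz on $\overline\Omega$ with compact support in $\Omega\cup\Gamma_1$. Lemmas 1 and 5 hold with the same proofs, for all $N\ge2$; for $\int u^2\le C$ use the Poincaré inequality for $H^1(\Omega)$ functions with zero trace on $\Gamma_2$.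

**Step 2: flattening.** There is $r_1\in(0,1]$ such that for every $p\in\partial\Omega$, in Euclidean coordinates with $p=0$ and inner normal $e_N$, in $\{|x'|<r_1,|x_N|<r_1\}$ we have $\Omega=\{x_N>\varphi(x')\}$ and $\partial\Omega=\operatorname{graph}\varphi$, with $\varphi(0)=0$, $\nabla\varphi(0)=0$, $|D^2\varphi|\le C$. Put $\Psi_p(x)=(x',x_N-\varphi(x'))$. Then
$$\det D\Psi_p=1,\qquad|D\Psi_p-I|\le C|x|,\qquad|\Psi_p(x)-x|\le C|x|^2 .$$

**Step 3: decay at the interface.** This step proves that for some $r_0>0$,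
$$\int_{\Omega\cap B_r(x_0)}u^2\le Cr^N\qquad(x_0\in\Sigma,\ 0<r\le r_0/2).\tag{13}$$
Let $p=x_0\in\Sigma$. The projection of $\Sigma$ to the tangent plane is, near $0$, a hypersurface with curvature bounds uniform in $x_0$, with the projection of $\Gamma_1$ on one side. So (G2) holds for the projection of $\Gamma_1$, with a uniform radius; call it $2r_0$, and take $r_0$ so small that $\Psi_{x_0}$ maps $\overline\Omega\cap B_{r_0}(x_0)$ into $B_{2r_0}(0)$. Let $w$ be Lipschitz on $\overline\Omega$ with compact support in $(\Omega\cup\Gamma_1)\cap B_{r_0}(x_0)$, so that $x_0\notin\operatorname{supp}w$. Then $W=w\circ\Psi_{x_0}^{-1}$, extended by $0$, is Lipschitz on the closed half-space and vanishes on boundary points that do not belong to the projection of $\Gamma_1$. So (11) holds for $W$ at the center $0$.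

For $N=2$ we have $a=0$, $S_+$ is a half circle, $Z$ is one of its endpoints, and $\mu=\frac14$, the first eigenvalue on an interval of length $\pi$ with a Dirichlet condition at one end and a Neumann condition at the other. In that case only the tangential derivative is used in (11).

Since $|\nabla w|^2\ge(1-Cr_0)|\nabla W|^2\circ\Psi_{x_0}$, $|\Psi_{x_0}(x)|\le(1+Cr_0)|x|$ and $\det D\Psi_{x_0}=1$,
$$\int_\Omega|\nabla w|^2\ge(1-Cr_0)(a^2+\mu)\int_\Omega\frac{w^2}{|x-x_0|^2} .$$
For $r_0$ small the constant is at least $a^2+\frac\mu2$. Now repeat Steps 2 and 3 of the proof of Lemma 6 with $\mu/2$ for $\mu$. The boundary term is $\int_{\Gamma_1\cap B_{r_0}(x_0)}|z-x_0|^{1-n}d\sigma\le C\int_{|z'|<r_0}|z'|^{1-n}dz'\le C$, since $|z-x_0|\ge|z'|$ and $d\sigma\le C\,dz'$. This gives (13).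

**Step 4: the maximum point and its distance to the interface.** Let $y_0\in\Gamma_1$ be a maximum point of $u$, $d=\operatorname{dist}(y_0,\partial\Omega\setminus\Gamma_1)>0$, and $R=\frac18\min\{d,R_0\}$, with $R_0\le r_1$ small, to be chosen at the end. Since $2R<d$, $\overline{\Omega\cap B_{2R}(y_0)}\subset\Omega\cup\Gamma_1$.

*Claim: there is $r_2>0$ such that if $d<r_2$ there is $x_0\in\Sigma$ with $|x_0-y_0|\le2d$.* Let $q\in\partial\Omega\setminus\Gamma_1$ with $|q-y_0|=d$. In the chart at $y_0$, $q=(q',\varphi(q'))$ with $|q'|\le d$. The path $\gamma(t)=(tq',\varphi(tq'))$, $t\in[0,1]$, lies on $\partial\Omega$, starts in $\Gamma_1$ and ends outside $\Gamma_1$. Let $t^*=\min\{t:\gamma(t)\notin\Gamma_1\}$; the minimum exists because $\Gamma_1$ is open in $\partial\Omega$. Then $\gamma(t^*)\in\overline{\Gamma_1}\setminus\Gamma_1$, and this set is contained in $\Sigma$ because $\Gamma_2$ is open in $\partial\Omega$ and disjoint from $\Gamma_1$. Moreover $|\gamma(t^*)-y_0|\le d+Cd^2\le2d$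 for $d$ small. In particular $d\ge r_2$ if $\Sigma=\emptyset$.

*Consequence:* $\int_{\Omega\cap B_R(y_0)}u\le C_{R_0}R^N$. If $d<r_2$ and $3d\le r_0/2$, then $B_R(y_0)\subset B_{3d}(x_0)$, and (13) together with $d\le C_{R_0}R$ gives $\int_{\Omega\cap B_R(y_0)}u^2\le C_{R_0}R^N$. Otherwise $d$ is bounded below, so $R\ge c(R_0)>0$, and $\int_\Omega u^2\le C$ suffices. Apply Cauchy–Schwarz.

From now on subscripts $R_0,\delta$ mark constants that depend on $R_0,\delta$; constants with no subscript $R_0$ or $\delta$ do not depend on these parameters.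

**Step 5: Green's formula, $N\ge3$.** Let $k,\eta,\chi$ be as in Section 9. On $\Gamma_1\cap B_R(y_0)$ the chart gives $|(x-y_0)\cdot\nu|\le C|x-y_0|^2$, because $(x-y_0)\cdot\nu=(x'\cdot\nabla\varphi-\varphi)/\sqrt{1+|\nabla\varphi|^2}$. So for small $\epsilon$ the sphere $\partial B_\epsilon(y_0)$ meets $\partial\Omega$ transversally, and the divergence theorem for $u\nabla(k\eta)$ applies on $\Omega\setminus B_\epsilon(y_0)$. Compared with Section 9 there is one more term, from $\Gamma_1$. The rescaled set $\{\omega:|\omega|=1,\ y_0+\epsilon\omega\in\Omega\}$ is $\{\omega_N>\varphi(\epsilon\omega')/\epsilon\}$ with $\varphi(\epsilon\omega')/\epsilon=O(\epsilon)$, so $\epsilon^{1-N}|\partial B_\epsilon(y_0)\cap\Omega|\to|S_+|$. Hence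
$$(N-2)|S_+|\,u(y_0)=\int_{\Gamma_1}k\eta g\,d\sigma+\int_\Omega u\,\Delta(k\eta)\,dx-\int_{\Gamma_1}u\,\partial_\nu(k\eta)\,d\sigma .$$
Here $\partial_\nu k=(2-N)|x-y_0|^{-N}(x-y_0)\cdot\nu$ and $|\partial_\nu\eta|\le\frac CR\cdot\frac{|(x-y_0)\cdot\nu|}{|x-y_0|}\le C$, so $|\partial_\nu(k\eta)|\le C|x-y_0|^{2-N}$. The last term is therefore at most
$$Cu(y_0)\int_{\Gamma_1\cap B_R(y_0)}|x-y_0|^{2-N}d\sigma\le CRu(y_0)\le C_2R_0\,u(y_0),$$
with $C_2$ independent of $R_0$. With Step 4,
$$(n-1)|S_+|\,u(y_0)\le\int_{\Gamma_1\cap B_R(y_0)}g|z-y_0|^{1-n}d\sigma+C_2R_0\,u(y_0)+C_{R_0} .\tag{14}$$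

**Step 6: conclusion for $3\le N\le9$.** Write $z'=\Psi_{y_0}(z)$ for $z\in\Gamma_1\cap B_R(y_0)$, so $|z'|\le|z-y_0|$. Let $\hat M=\max_{\Gamma_1}g=g(y_0)$ and $\tau=\min\{1/\hat M,R/e\}$.

*Zone $|z'|<\tau$.* Since $d\sigma\le C\,dz'$, the contribution to the integral in (14) is at most $C\hat M\int_{|z'|<\tau}|z'|^{1-n}dz'\le C\hat M\tau\le C$.

*Zone $|z'|>R/e$.* The contribution is at most $(e/R)^{n-1}\int_{\Gamma_1\cap B_R(y_0)}g\,d\sigma\le C$, by Lemma 1 with a cutoff supported in $B_{2R}(y_0)$.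

*Zone $\tau\le|z'|\le R/e$.* Use the test function $\varphi\circ\Psi_{y_0}$, with $\varphi$ as in Lemma 4 centered at $0$ and $\zeta$ as in Section 9. If $\xi=\Psi_{y_0}(x)$ with $|\xi|\le R$, then $|x|\le|\xi|+C|\xi|^2<2R$ for $R_0$ small, so the support lies in $\overline\Omega\cap B_{2R}(y_0)\subset\Omega\cup\Gamma_1$. Also $|x|\le2|\xi|$, so $|D\Psi_{y_0}|^2\le1+C|\xi|$, and $|\nabla\varphi|^2\le C|\xi|^{-N}(\zeta^2+\zeta'^2)$. Hence the energy is at most
$$\int(1+C|\xi|)|\nabla\varphi|^2d\xi\le H|S^{n-1}|\int\zeta^2+C\int\zeta'^2+C\int e^t(\zeta^2+\zeta'^2)dt\le H|S^{n-1}|\log(R/\tau)+C ,$$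
because $\zeta,|\zeta'|\le1$ and $t\le\log R$. On $\Gamma_1$ the square of the test function is $|z'|^{1-n}\zeta^2\ge|z-y_0|^{1-n}\zeta^2$. So by Lemma 1 the contribution is at most $H|S^{n-1}|\log(R/\tau)+C$.

As in Section 9, $\log(R/\tau)\le u(y_0)+C$. With (14),
$$\big[(n-1)|S_+|-H|S^{n-1}|-C_2R_0\big]u(y_0)\le C_{R_0} .$$
By Lemma 3 the bracket is positive if $R_0$ is small. Fix such an $R_0$; this bounds $u(y_0)$.

**Step 7: the case $N=2$.** Now the kernel is logarithmic. Let $k=\log(R/|x-y_0|)$ and $\eta$ as before; then $k\eta\ge0$. Use $\chi=\min\{k,\log(R/\epsilon)\}\eta$. On $\partial B_\epsilon(y_0)$ the normal derivative of $k$ is $1/\epsilon$, and $\epsilon^{-1}|\partial B_\epsilon(y_0)\cap\Omega|\to\pi$. On $R/2\le|x-y_0|\le R$, where $\Delta(k\eta)$ is supported, $0\le k\le\log2$, so $|\Delta(k\eta)|\le CR^{-2}$. On $\Gamma_1\cap B_R(y_0)$ we have $|\partial_\nu k|=|(x-y_0)\cdot\nu|/|x-y_0|^2\le C$ and $k|\partial_\nu\eta|\le C$, so $|\partial_\nu(k\eta)|\le C$. As in Step 5, and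 with $gk\eta\le gk$ on $B_R(y_0)$,
$$\pi u(y_0)\le\int_{\Gamma_1\cap B_R(y_0)}gk\,d\sigma+CR_0\,u(y_0)+C_{R_0} .\tag{15}$$
For $\delta\in(0,1]$ let $\tau=\min\{\delta/\hat M,R/e\}$ and $L=\log(R/\tau)\ge1$. Since $R\hat M\le Ce^{u(y_0)}$, $L\le C_\delta+u(y_0)$. Put $s=\log(R/|z'|)$; then $k\le s$.

*Zone $|z'|<\tau$.* Since $\int_0^\tau\log\frac Rr\,dr=\tau(1+L)$, the contribution is at most $C\hat M\tau(1+L)\le C\delta(1+L)$.

*Zone $|z'|>R/e$.* Here $k\le s\le1$, and the contribution is at most $\int_{\Gamma_1\cap B_R(y_0)}g\,d\sigma\le C$ by Lemma 1 with a cutoff.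

*Zone $1\le s\le L$.* Apply Lemma 1 to $\zeta(\log(R/|\Psi_{y_0}(x)|))$, where $\zeta(s)=s$ on $[0,1]$, $\zeta(s)=\sqrt s$ on $[1,L]$, $\zeta(s)=\sqrt L\,(2-s/L)$ on $[L,2L]$, and $\zeta=0$ otherwise. It is Lipschitz, with compact support in $\overline\Omega\cap B_{2R}(y_0)$ for $R_0$ small. On this zone $k\le s=\zeta^2$. In polar coordinates the energy is at most $C\int\zeta'^2ds=C\big(1+\frac14\log L+1\big)$. So the contribution is at most $C(1+\log L)$.

Altogether
$$\pi u(y_0)\le C(R_0+\delta)u(y_0)+C\log(C_\delta+u(y_0))+C_{R_0,\delta},$$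
where $C$ does not depend on $R_0,\delta$. Choosing $R_0$ and $\delta$ small bounds $u(y_0)$. $\blacksquare$

## 11. A domain with unbounded extremal solution for each $N\ge10$

**Theorem 3.** For every $N\ge10$ there is a bounded domain $\Omega_s\subset\mathbb R^N_+$ satisfying (i)–(iii) of Section 1 (with $\Gamma_1,\Gamma_2$ smooth, meeting at a corner along $\Sigma$) for which $\lambda^*=A$ and $u^*\notin L^\infty(\Omega_s)$. Here $\lambda^*$ is the supremum of the $\lambda$ for which a classical solution exists.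

Nothing is claimed about optimality for domains with $\partial\Omega$ smooth across $\Sigma$. The domain is cut out by the profile of Section 2, and $H>A$ makes that profile stable. Since the corner takes us outside the recalled facts, the minimal branch is constructed from the beginning.

**Step 1: the domain.** With $G$ from (2) and $u_s=-\log|x|+G(x_N/|x|)$ let
$$\Omega_s=\{x\in\mathbb R^N_+:u_s>0\}=\{x_N>0,\ |x|<e^G\} .$$
It is connected, being starlike about $0$, and $|x|<1$ in it since $G<0$. Its boundary parts are $\Gamma_1=T_1(0)$, $\Sigma=\partial T_1(0)$ and $\Gamma_2=\{|x|=e^G,\ x_N>0\}$, which is smooth because $\partial_ru_s=-1/r\ne0$. At $\Sigma$ the gradient of $u_s$ has radial component $-1$ and vertical component $-A$, so $\Gamma_2$ meets the plane at a corner. By Section 2, $u_s$ is harmonic, $u_s=0$ on $\Gamma_2$, and $\partial_\nu u_s=A/|x|=Ae^{u_s}$ on $\Gamma_1\setminus\{0\}$.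

Property (ii) is clear. For (iii), with $\rho=|x'|$ we have $\partial_\rho s=-s\rho/|x|^2$, so $\partial_\rho u_s=-\frac\rho{|x|^2}\big(1+sG'(s)\big)$. For $s>0$,
$$\int_s^1(1-t^2)^{\frac{n-2}2}dt\le\frac1s\int_s^1t(1-t^2)^{\frac{n-2}2}dt=\frac{(1-s^2)^{n/2}}{ns},$$
so (2) gives $|sG'|\le\frac{n-1}n<1$. Thus $u_s$ decreases in $|x'|$ for fixed $x_N$. If a point belongs to $\Omega_s$, so does every point obtained by decreasing $|x_i|$ for one $i\le N-1$; hence $\Omega_s$ is convex in the directions $x_1,\dots,x_{N-1}$.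

**Step 2: the energy space and Kato's inequality.** Let $V$ be the $H^1$-closure of the Lipschitz functions with compact support in $\Omega_s\cup\Gamma_1$. The Poincaré inequality holds in $V$, in direction $x_1$. The set $\Omega_s\cup\Gamma_1$ is relatively open in $\overline{\mathbb R^N_+}$, so (W) holds with the same proof. We claim
$$H\int_{\Gamma_1}\frac{\varphi^2}{|x|}\le\int_{\Omega_s}|\nabla\varphi|^2\qquad(\varphi\in V).\tag{16}$$
The function $\Phi=|x|^{-a}\psi$ is positive and harmonic in $\mathbb R^N_+$ (Section 6), with $\partial_\nu\Phi=H\Phi/|x|$ on $\partial\mathbb R^N_+\setminus\{0\}$ and $|\nabla\Phi|\le C\Phi/|x|$. For $\varphi$ Lipschitz with compact support in $\overline{\mathbb R^N_+}$ integrate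
$$|\nabla\varphi|^2\ge2\frac\varphi\Phi\nabla\varphi\cdot\nabla\Phi-\frac{\varphi^2}{\Phi^2}|\nabla\Phi|^2=\operatorname{div}\Big(\frac{\varphi^2}\Phi\nabla\Phi\Big)$$
over $\mathbb R^N_+\setminus B_\epsilon$. The integral over $\partial B_\epsilon$ is $O(\epsilon^{-1}\epsilon^{N-1})=O(\epsilon^{N-2})$. Letting $\epsilon\to0$ gives (16) for Lipschitz functions with compact support in $\Omega_s\cup\Gamma_1$. Applied to differences of approximating functions, it shows that traces on $\Gamma_1$ converge in $L^2(\Gamma_1,|x|^{-1}dx)$; so every $\varphi\in V$ has a trace there and (16) holds in $V$.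

If $\varphi\in V$, then $\varphi^+\in V$, and its trace is the positive part of the trace of $\varphi$: for Lipschitz $\varphi_k\to\varphi$ in $V$, the $\varphi_k^+$ are bounded in $V$ and converge to $\varphi^+$ in $L^2$, hence weakly in $V$; their traces converge weakly to that of $\varphi^+$ and strongly to the positive part of that of $\varphi$.

**Step 3: $u_s$ as a weak solution.** We claim $u_s\in V$ and
$$\int\nabla u_s\cdot\nabla\varphi=\int_{\Gamma_1}\frac A{|x|}\varphi\qquad(\varphi\in V).\tag{17}$$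
The functions $\min\{(u_s-\varepsilon)^+,K\}$ are Lipschitz with compact support in $\Omega_s\cup\Gamma_1$ (near $0$ they are constant). Since $|\nabla u_s|\le C/|x|\in L^2$, they converge to $u_s$ in $H^1$ as $K\to\infty$ and $\varepsilon\to0$. For Lipschitz $\varphi$ with compact support in $\Omega_s\cup\Gamma_1$, integrate by parts outside $B_\epsilon$; the term on $\partial B_\epsilon$ is $O(\epsilon^{N-2})$. This gives (17) for such $\varphi$. Both sides are continuous on $V$: for the right side use (16), the Cauchy–Schwarz inequality and $\int_{\Gamma_1}|x|^{-1}<\infty$.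

**Step 4: the linear problem.** For $g\in L^\infty(\Gamma_1)$ let
$$w(x)=c_N\int_{\Gamma_1}g(z)|x-z|^{2-N}dz,\qquad c_N=\frac1{(N-2)|S_+|} .$$
Then $w$ is harmonic off $\overline{\Gamma_1}$ and even in $x_N$. It is also Hölder continuous on bounded sets: for $|x-y|=h\le\frac12$, the part of the integrals with $|x-z|<2h$ is at most $C\int_{|\zeta|<3h}|\zeta|^{1-n}d\zeta\le Ch$, and the rest of the difference is at most $Ch\int_{|x-z|\ge2h}|x-z|^{-n}dz\le Ch\log\frac1h$.

*If $g$ is locally Hölder on $\Gamma_1$, then $w$ is $C^1$ up to $\Gamma_1$ from $\{x_N>0\}$, with $\partial_\nu w=g$.* Near a given point of $\Gamma_1$ split $g=g_1+g_2$ with $g_1$ Hölder of some exponent $\alpha$ with compact support in $\Gamma_1$, and $g_2=0$ near the point; $g_2$ contributes a smooth even function, whose normal derivative vanishes on $x_N=0$ near the point. For $g_1$, the function $-\partial_Nw(x)=\frac{x_N}{|S_+|}\int g_1(z)|x-z|^{-N}dz$ is the Poisson integral of $g_1$, so it is continuous up to the boundary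 with boundary value $g_1$. For $i\le n$ and $\rho$ so large that $\{|z-x'|<\rho\}\supset\operatorname{supp}g_1$, oddness of the kernel allows us to subtract $g_1(x')$:
$$\partial_iw(x)=(N-2)c_N\int_{|\zeta|<\rho}\big(g_1(x'+\zeta)-g_1(x')\big)\,\zeta_i\,\big(|\zeta|^2+x_N^2\big)^{-N/2}d\zeta .$$
The integrand is dominated by $C|\zeta|^{\alpha+1-N}=C|\zeta|^{\alpha-n}$, which is integrable. So $\partial_iw$ extends continuously to $x_N=0$.

Next let $D=\Omega_s\cup\Gamma_1\cup\Omega_s^-$, where $\Omega_s^-$ is the reflection of $\Omega_s$. It is starlike about $0$ with Lipschitz radial function $e^{G(|s|)}$, so at each boundary point a thin cone around the outward radial direction lies outside $D$. Hence the Dirichlet problem in $D$ is solvable for continuous data. Let $p\in C(\overline D)$ be harmonic in $D$ with $p=w$ on $\partial D$. By uniqueness $p$ is even in $x_N$, so $\partial_\nu p=0$ on $\Gamma_1$. Put $Tg=w-p\in C(\overline{\Omega_s})$. Then $T$ is linear, $Tg=0$ on $\Gamma_2\cup\Sigma$,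 and $Tg$ is locally Hölder on $\Omega_s\cup\Gamma_1$.

Let $g$ be bounded and locally Hölder on $\Gamma_1$. Then $Tg\in C^1(\Omega_s\cup\Gamma_1)$ is harmonic with $\partial_\nu(Tg)=g$. Suppose $g\ge0$. The function $(Tg+\varepsilon)^-=\max\{-(Tg+\varepsilon),0\}$ is Lipschitz with compact support in $\Omega_s\cup\Gamma_1$, and (W) gives $-\int|\nabla(Tg+\varepsilon)^-|^2=\int_{\Gamma_1}g(Tg+\varepsilon)^-\ge0$. So $(Tg+\varepsilon)^-=0$ for all $\varepsilon>0$, that is, $Tg\ge0$. Also $p\ge0$, as $w\ge0$ on $\partial D$. Hence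
$$0\le Tg\le w .\tag{18}$$
Testing with $(Tg-\varepsilon)^+$ gives $\int|\nabla(Tg-\varepsilon)^+|^2=\int_{\Gamma_1} g\,(Tg-\varepsilon)^+\le\int_{\Gamma_1}g\,Tg$. Letting $\varepsilon\to0$ and taking weak limits, $Tg\in V$; by (W) and density
$$\int\nabla(Tg)\cdot\nabla\varphi=\int_{\Gamma_1}g\varphi\qquad(\varphi\in V).\tag{19}$$
By linearity $T$ is order preserving on bounded locally Hölder functions.

**Step 5: classical solutions are fixed points.** *The classical solutions of (1) in $\Omega_s$ are exactly the $u\in C(\overline{\Omega_s})$ with $u=T(\lambda e^u)$.* If $u$ is classical, then $g=\lambda e^u$ is bounded and locally Hölder on $\Gamma_1$. The function $h=u-Tg$ is harmonic, $C^1$ up to $\Gamma_1$, with $h_\nu=0$ on $\Gamma_1$ and $h=0$ on $\Gamma_2\cup\Sigma$. Testing with $(\pm h-\varepsilon)^+$ gives $h=0$. Conversely, if $u=T(\lambda e^u)$, then $u$ is locally Hölder on $\Omega_s\cup\Gamma_1$, hence so is $\lambda e^u$ on $\Gamma_1$, and by Step 4 $u$ is classical.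

**Step 6: the minimal branch for $0<\lambda<A$.** Put $\theta=\lambda/A<1$, $u_0=0$, $u_{k+1}=T(\lambda e^{u_k})$. Each $\lambda e^{u_k}$ is bounded and locally Hölder on $\Gamma_1$. Since $u_1\ge0=u_0$ and $T$ preserves order, $u_k\le u_{k+1}$ for all $k$.

*Upper barrier: $u_k\le\theta u_s$.* This holds for $k=0$. If it holds for $k$, then on $\Gamma_1$, where $u_s=-\log|x|$ and $|x|<1$, we have $\lambda e^{u_k}\le\lambda|x|^{-\theta}\le\theta A/|x|$. For $h=u_{k+1}-\theta u_s\in V$, (19) and (17) give $\int|\nabla h^+|^2=\int_{\Gamma_1}(\lambda e^{u_k}-\theta A/|x|)h^+\le0$. So $h\le0$.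

*Uniform bound.* By (18) and the barrier,
$$u_{k+1}(x)\le c_N\lambda\int_{T_1(0)}|z|^{-\theta}|x-z|^{1-n}dz\le c_N\lambda\int_{T_1(0)}\Big(|z|^{1-n-\theta}+\mathbf 1_{\{|x'-z|<1\}}|x'-z|^{1-n-\theta}\Big)dz\le C_\lambda .$$
Indeed, where $|z|\le|x-z|$ the integrand is at most $|z|^{1-n-\theta}$; where $|x-z|<|z|<1$ it is at most $|x-z|^{1-n-\theta}\le|x'-z|^{1-n-\theta}$, and $|x'-z|\le|x-z|<1$. Both functions are integrable because $\theta<1$.

*Limit.* So $u_k\uparrow u_\lambda\le C_\lambda$. The potentials of $\lambda e^{u_k}$ are continuous and increase to the potential of the bounded function $\lambda e^{u_\lambda}$, which is continuous. By Dini's theorem the convergence is uniform on $\overline D$, and by the maximum principle the corresponding functions $p$ converge uniformly. Hence $u_\lambda=T(\lambda e^{u_\lambda})\in C(\overline{\Omega_s})$, a classical solution by Step 5.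

*Minimality.* Let $v$ be a classical solution for some $\lambda_1\ge\lambda$. Then $v=T(\lambda_1e^v)\ge0=u_0$, and $u_k\le v$ implies $u_{k+1}=T(\lambda e^{u_k})\le T(\lambda_1e^v)=v$. So
$$u_\lambda\le v .\tag{20}$$
In particular $u_\lambda$ is minimal and nondecreasing in $\lambda$.

**Step 7: the limit $\lambda\uparrow A$ is $u_s$.** Let $U=\lim_{\lambda\uparrow A}u_\lambda\le u_s$. By (19) with $\varphi=u_\lambda$,
$$\int|\nabla u_\lambda|^2=\lambda\int_{\Gamma_1}e^{u_\lambda}u_\lambda\le A\int_{T_1(0)}\frac1{|x|}\log\frac1{|x|}<\infty .$$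
So weak limits give $U\in V$, and
$$\int\nabla U\cdot\nabla\varphi=A\int_{\Gamma_1}e^U\varphi\qquad(\varphi\in V)$$
by dominated convergence, since $e^{u_\lambda}|\varphi|\le|\varphi|/|x|\in L^1(\Gamma_1)$ by (16). For $w=u_s-U\ge0$ in $V$, (17), the convexity inequality $e^{u_s}-e^U\le e^{u_s}w=w/|x|$ on $\Gamma_1$, and (16) give
$$\int|\nabla w|^2=A\int_{\Gamma_1}(e^{u_s}-e^U)w\le A\int_{\Gamma_1}\frac{w^2}{|x|}\le\frac AH\int|\nabla w|^2 .$$
For $N\ge10$ we have $A<H$ by Lemma 3. So $\nabla w=0$, hence $w=0$ and $U=u_s$.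

If a classical solution $v$ existed for some $\lambda_1\ge A$, then (20) would give $u_\lambda\le v$ for all $\lambda<A$, so $u_s=U\le v$ would be bounded, a contradiction. Hence $\lambda^*=A$ and $u^*=u_s\notin L^\infty(\Omega_s)$. $\blacksquare$
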